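\title{The Cohen--Macaulay defect of local homomorphisms is not additive}

\begin{abstract}
A local homomorphism of finite flat dimension whose source has a dualizing complex has a Cohen--Macaulay defect, which extends the defect of the closed fiber of a flat homomorphism. We show that this invariant is not additive on compositions: over every field there are surjections $Q\to R\to S$ of finite flat dimension, with $Q$ a power series ring in six variables, such that both maps and their composition have defect $1$. The example rests on a quotient $S$ of $R$ of finite projective dimension with $\dim S+\operatorname{grade}_RS<\dim R$. We also show that the defect is subadditive, give a formula for the failure of additivity when the second map is surjective, and determine all triples of defects that occur.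
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative and noetherian. The \emph{Cohen--Macaulay defect} $\operatorname{cmd}R=\dim R-\operatorname{depth}R$ of a local ring $R$ is a nonnegative integer, and it vanishes exactly when $R$ is Cohen--Macaulay. A \emph{local homomorphism} $\varphi:(R,\mathfrak m,k)\to(S,\mathfrak n,l)$ is a homomorphism of local rings with $\varphi(\mathfrak m)\subseteq\mathfrak n$. If $\varphi$ is flat, then
\begin{equation}\label{eq:flat}
\dim S=\dim R+\dim S/\mathfrak mS,\qquad \operatorname{depth}S=\operatorname{depth}R+\operatorname{depth}S/\mathfrak mS ,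
\end{equation}
so $\operatorname{cmd}S=\operatorname{cmd}R+\operatorname{cmd}(S/\mathfrak mS)$. The defect of the closed fiber is what the map adds to the defect of its source, and it is natural to call it the defect of $\varphi$. Without flatness the fiber says too little: the fiber of a surjection is always the field $k$. A definition that covers all local homomorphisms of \emph{finite flat dimension}, that is, those for which $S$ has finite flat dimension as an $R$-module, uses complexes.

Complexes are indexed homologically, and we work in derived categories. We write $D^f_b(R)$ for the complexes whose homology is bounded and consists of finite modules, and we set $\inf X=\inf\{i:H_i(X)\ne0\}$ and $\sup X=\sup\{i:H_i(X)\neq0\}$. For a local ring $(R,\mathfrak m,k)$ and $X\in D^f_b(R)$ define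
\[
\dim_RX=\sup\{\dim R/\mathfrak p-\inf X_{\mathfrak p}:\mathfrak p\in\operatorname{Spec}R\},\qquad \operatorname{depth}_RX=-\sup\mathbf R\mathrm{Hom}_R(k,X),
\]
and $\operatorname{cmd}_RX=\dim_RX-\operatorname{depth}_RX$. For a finite module these are the usual dimension, depth and defect. A shift of $X$ changes $\dim_RX$ and $\operatorname{depth}_RX$ by the same amount, so it does not change $\operatorname{cmd}_RX$. A \emph{dualizing complex} for $R$ is a complex $D\in D^f_b(R)$ of finite injective dimension such that the natural map $R\to\mathbf R\mathrm{Hom}_R(D,D)$ is an isomorphism. Over a local ring it is unique up to shift. A local ring is Gorenstein when $R$ itself is dualizing; regular local rings are Gorenstein, and complete local rings have dualizing complexes.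

Let $\varphi:R\to S$ be a local homomorphism of finite flat dimension, where $R$ has a dualizing complex $D$. Then $D\otimes^{\mathbf L}_RS$ lies in $D^f_b(S)$, and the \emph{Cohen--Macaulay defect of $\varphi$} is
\[
\operatorname{cmd}\varphi=\operatorname{cmd}_S\bigl(D\otimes^{\mathbf L}_RS\bigr).
\]
In \cite{CM} this invariant is defined through a Cohen factorization, and the formula above is proved there. The role of $D$ is to remove the defect of the source: $\operatorname{cmd}_RD=0$ for every $R$ (see Lemma~\ref{lem:dual}), so whatever defect $D\otimes^{\mathbf L}_RS$ has is produced by the map. If $R$ is Gorenstein, then $D=R$ and $\operatorname{cmd}\varphi=\operatorname{cmd}S$.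

Let $\psi:Q\to R$ and $\varphi:R\to S$ be local homomorphisms, where $Q$ and $R$ have dualizing complexes. The following facts are known, and we use them without proof.
\begin{itemize}
\item[(K1)] If $\varphi$ is flat, then $\operatorname{cmd}\varphi=\operatorname{cmd}(S/\mathfrak mS)$.
\item[(K2)] If $\psi$ has finite flat dimension and either $\varphi$ is flat or $R$ is Cohen--Macaulay, then $\operatorname{cmd}\varphi\psi=\operatorname{cmd}\psi+\operatorname{cmd}\varphi$.
\item[(K3)] If $\psi$ and $\varphi$ have finite flat dimension, then $\operatorname{cmd}\psi\le\operatorname{cmd}\varphi\psi$ and $\operatorname{cmd}\varphi\le\operatorname{cmd}\varphi\psi$.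
\end{itemize}
For $Q$ Gorenstein and $\varphi$ flat, (K2) is the consequence of \eqref{eq:flat} with which we began. These facts suggest the following question from \cite{CM}: \emph{if both $\psi$ and $\varphi$ have finite flat dimension, is $\operatorname{cmd}\varphi\psi=\operatorname{cmd}\psi+\operatorname{cmd}\varphi$?} The answer is no. Recall that $\operatorname{grade}_RS$ is the least $i$ with $\operatorname{Ext}^i_R(S,R)\ne0$.

\begin{theorem}\label{thm:main}
Let $k$ be a field, $Q=k[[x,y,u,v,t,w]]$ and $R=Q/(xu-yv,\,wx,\,wy,\,wt)$. There is an ideal $I\subset R$ such that $S=R/I$ has finite projective dimension over $R$ and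
\[
\dim R=4,\quad\operatorname{depth}R=3,\quad\dim S=1,\quad\operatorname{depth}S=0,\quad\operatorname{pd}_RS=3,\quad\operatorname{grade}_RS=2 .
\]
The surjections $\psi:Q\to R$ and $\varphi:R\to S$ have finite flat dimension, and $\operatorname{cmd}\psi=1$, $\operatorname{cmd}\varphi=1$, $\operatorname{cmd}\varphi\psi=1\ne2$.
\end{theorem}

One half of the expected equality survives, and together with (K3) it is the only constraint on the three numbers.

\begin{theorem}\label{thm:bounds}
Let $\psi:Q\to R$ and $\varphi:R\to S$ be local homomorphisms of finite flat dimension, where $Q$ and $R$ have dualizing complexes.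
\begin{itemize}
\item[(a)] One has $\max\{\operatorname{cmd}\psi,\operatorname{cmd}\varphi\}\le\operatorname{cmd}\varphi\psi\le\operatorname{cmd}\psi+\operatorname{cmd}\varphi$. In particular additivity holds if $\operatorname{cmd}\psi=0$ or $\operatorname{cmd}\varphi=0$.
\item[(b)] Let $\varphi$ be surjective with kernel $I$. Let $D$ and $D^Q$ be dualizing complexes of $R$ and $Q$, and let $E=\mathbf R\mathrm{Hom}_R(D^Q\otimes^{\mathbf L}_QR,D)$. Then
\[
\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi=\min_{\mathfrak p\supseteq I}\bigl[(\operatorname{depth}R_{\mathfrak p}-\operatorname{grade}_RS)+(\sup E-\inf E_{\mathfrak p})\bigr].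
\]
If $Q$ is Gorenstein, this number equals $\dim R-\dim S-\operatorname{grade}_RS$.
\item[(c)] For integers $a,b,c\ge0$ there exist such $\psi$ and $\varphi$ with $(\operatorname{cmd}\psi,\operatorname{cmd}\varphi,\operatorname{cmd}\varphi\psi)=(a,b,c)$ if and only if $\max\{a,b\}\le c\le a+b$.
\end{itemize}
\end{theorem}

The last sentence of (b) is the key to Theorem~\ref{thm:main}: it turns the question into one about the support of a cyclic module of finite projective dimension. It is proved in Section~\ref{sec:prelim}. Sections~\ref{sec:ring}--\ref{sec:cyclic} construct the example and use none of (K1)--(K3). Sections~\ref{sec:bounds} and~\ref{sec:triples} prove the rest of Theorem~\ref{thm:bounds}.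

\section{Depth, duality and the defect of a surjection}\label{sec:prelim}

The shift $X[n]$ satisfies $H_i(X[n])=H_{i-n}(X)$. We set $\inf0=\infty$, $\sup0=-\infty$, $\operatorname{depth}0=\infty$, and $\operatorname{amp}X=\sup X-\inf X$. The \emph{fiber} of a morphism $f$ is $\operatorname{cone}(f)[-1]$. A \emph{perfect complex} over $R$ is a bounded complex $F$ of finite free modules, and $F^*=\operatorname{Hom}_R(F,R)$. Over a local ring $(R,\mathfrak m,k)$ every perfect complex is isomorphic in $D(R)$ to a \emph{minimal} one, that is, one for which $k\otimes_RF$ has zero differential. The Auslander--Buchsbaum formula states that $\operatorname{pd}_RM+\operatorname{depth}_RM=\operatorname{depth}R$ for a finite module $M\ne0$ of finite projective dimension.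

\begin{lemma}\label{lem:depth}
Let $(R,\mathfrak m,k)$ be a local ring and let $X,Y,Z\in D^f_b(R)$ be nonzero.
\begin{itemize}
\item[(a)] $\inf(X\otimes^{\mathbf L}_RY)=\inf X+\inf Y$ and $\inf(k\otimes^{\mathbf L}_RX)=\inf X$.
\item[(b)] $\operatorname{depth}\mathbf R\mathrm{Hom}_R(X,Y)=\inf X+\operatorname{depth}Y$.
\item[(c)] $\operatorname{depth}Z_{\mathfrak p}\ge-\sup Z$ for every prime $\mathfrak p$, with equality if $\mathfrak p\in\operatorname{Ass}H_{\sup Z}(Z)$. Thus $\sup Z=\max_{\mathfrak p}(-\operatorname{depth}Z_{\mathfrak p})$.
\item[(d)] If $F$ is a perfect complex with $F_j=0$ for $j>n$, then $\operatorname{depth}F\ge\operatorname{depth}R-n$.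
\item[(e)] If $F\neq0$ is a minimal perfect complex, then its lowest and highest nonzero terms are in degrees $\inf F$ and $-\inf F^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Represent $X$ and $Y$ by complexes of free modules that vanish below degrees $\inf X$ and $\inf Y$. Their tensor product vanishes below degree $\inf X+\inf Y$, and its homology in that degree is $H_{\inf X}(X)\otimes H_{\inf Y}(Y)$, which is nonzero by Nakayama's lemma. The second formula is the case $Y=k$.

(b) By adjunction, $\mathbf R\mathrm{Hom}_R(k,\mathbf R\mathrm{Hom}_R(X,Y))\simeq\mathbf R\mathrm{Hom}_k(k\otimes^{\mathbf L}_RX,\mathbf R\mathrm{Hom}_R(k,Y))$. Complexes over a field are sums of shifts of their homology, so the supremum of the right side is $\sup\mathbf R\mathrm{Hom}_R(k,Y)-\inf(k\otimes^{\mathbf L}_RX)$. Apply (a).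

(c) Let $s=\sup Z$ and let $\kappa(\mathfrak p)$ be the residue field of $R_{\mathfrak p}$. Represent $Z$ by a complex of injective modules that vanishes above degree $s$. Then $\mathbf R\mathrm{Hom}_{R_\mathfrak p}(\kappa(\mathfrak p),Z_\mathfrak p)$ has no homology above degree $s$, and in degree $s$ its homology is $\operatorname{Hom}_{R_\mathfrak p}(\kappa(\mathfrak p),H_s(Z)_\mathfrak p)$, which is nonzero if $\mathfrak p\in\operatorname{Ass}H_s(Z)$.

(d) For each $j\le n$ we have $\sup\mathbf R\mathrm{Hom}_R(k,F_j[j])\le n-\operatorname{depth}R$. The complex $F$ has a finite filtration by subcomplexes with quotients $F_j[j]$, and the long exact homology sequences give the same bound for $F$.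

(e) The term $F_i$ is nonzero exactly when $H_i(k\otimes F)\ne0$, so by (a) the lowest term is in degree $\inf F$. Apply this also to the minimal complex $F^*$.
\end{proof}

Let $R$ have a dualizing complex $D$. We use the following standard facts. The complex $\mathbf R\mathrm{Hom}_R(k,D)$ is a shift of $k$, and $D$ is called \emph{normalized} if $\mathbf R\mathrm{Hom}_R(k,D)\simeq k$. For $X\in D^f_b(R)$ the complex $X^\dagger=\mathbf R\mathrm{Hom}_R(X,D)$ is in $D^f_b(R)$, and $X\simeq X^{\dagger\dagger}$. For normalized $D$ one has $\mathbf R\mathrm{Hom}_{R_\mathfrak p}(\kappa(\mathfrak p),D_\mathfrak p)\simeq\kappa(\mathfrak p)[\dim R/\mathfrak p]$ by \cite[V.7]{RD}, so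
\begin{equation}\label{eq:depthD}
\operatorname{depth}D_\mathfrak p=-\dim R/\mathfrak p .
\end{equation}
If $S=R/I$, then $\mathbf R\mathrm{Hom}_R(S,D)$ is a dualizing complex for $S$. Duality converts dimension and depth into the two ends of a complex.

\begin{lemma}\label{lem:dual}
Let $D$ be normalized and $0\ne X\in D^f_b(R)$. Then $\operatorname{depth}X=\inf X^\dagger$ and $\dim X=\sup X^\dagger$, so $\operatorname{cmd}_RX=\operatorname{amp}X^\dagger$. In particular $\operatorname{cmd}_RD=\operatorname{amp}R=0$.
\end{lemma}

\begin{proof}
Since $X\simeq\mathbf R\mathrm{Hom}_R(X^\dagger,D)$, Lemma~\ref{lem:depth}(b) and \eqref{eq:depthD} give $\operatorname{depth}X=\inf X^\dagger+\operatorname{depth}D=\inf X^\dagger$. By Lemma~\ref{lem:depth}(c),(b) and \eqref{eq:depthD},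
\[
\sup X^\dagger=\max_\mathfrak p(-\inf X_\mathfrak p-\operatorname{depth}D_\mathfrak p)=\max_\mathfrak p(\dim R/\mathfrak p-\inf X_\mathfrak p)=\dim X.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:surj}
Let $R$ be a local ring with dualizing complex $D$, and let $\varphi:R\to S=R/I$ be a surjective local homomorphism of finite flat dimension, so that $\operatorname{pd}_RS<\infty$.
\begin{itemize}
\item[(a)] $\operatorname{cmd}_SX=\operatorname{amp}\mathbf R\mathrm{Hom}_R(X,D)$ for $0\ne X\in D^f_b(S)$.
\item[(b)] $\operatorname{grade}_RS=\min_{\mathfrak p\supseteq I}\operatorname{depth}R_\mathfrak p$ and $\operatorname{cmd}\varphi=\operatorname{pd}_RS-\operatorname{grade}_RS$.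
\item[(c)] If $Q$ is Gorenstein and $\psi:Q\to R$ is a local homomorphism of finite flat dimension, then $\operatorname{cmd}\psi=\operatorname{cmd}R$, $\operatorname{cmd}\varphi\psi=\operatorname{cmd}S$, and
\[
\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi=\dim R-\dim S-\operatorname{grade}_RS .
\]
\end{itemize}
\end{proposition}

\begin{proof}
(a) With $D^S=\mathbf R\mathrm{Hom}_R(S,D)$, adjunction gives $\mathbf R\mathrm{Hom}_S(X,D^S)\simeq\mathbf R\mathrm{Hom}_R(X,D)$. Apply Lemma~\ref{lem:dual} over $S$; the amplitude does not depend on the normalization.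

(b) Put $S^*=\mathbf R\mathrm{Hom}_R(S,R)$. By definition $\sup S^*=-\operatorname{grade}_RS$. By Lemma~\ref{lem:depth}(b), $\operatorname{depth}(S^*)_\mathfrak p$ equals $\operatorname{depth}R_\mathfrak p$ if $\mathfrak p\supseteq I$, and it is $\infty$ otherwise; the first formula follows from Lemma~\ref{lem:depth}(c). Lemma~\ref{lem:depth}(e), applied to the minimal free resolution of $S$, gives $\inf S^*=-\operatorname{pd}_RS$. Finally, by (a) and adjunction,
\[
\operatorname{cmd}\varphi=\operatorname{amp}\mathbf R\mathrm{Hom}_R(D\otimes^{\mathbf L}_RS,D)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(S,\mathbf R\mathrm{Hom}_R(D,D))=\operatorname{amp}S^* .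
\]

(c) The first two equalities hold because $Q$ is a dualizing complex for $Q$. So the left side of the display is $(\dim R-\operatorname{depth}R)+(\operatorname{pd}_RS-\operatorname{grade}_RS)-(\dim S-\operatorname{depth}S)$, and the Auslander--Buchsbaum formula cancels the depths against $\operatorname{pd}_RS$.
\end{proof}

\section{The ring $R$ and the support of $S$}\label{sec:ring}

By Proposition~\ref{prop:surj}(c), for a quotient $R$ of a regular local ring $Q$ and $S=R/I$ of finite projective dimension, additivity is the equality
\begin{equation}\label{eq:codim}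
\dim S+\operatorname{grade}_RS=\dim R .
\end{equation}
The inequality $\le$ always holds: for $\mathfrak p\supseteq I$ with $\dim R/\mathfrak p=\dim S$ we have $\operatorname{grade}_RS\le\operatorname{depth}R_\mathfrak p\le\dim R_\mathfrak p\le\dim R-\dim S$. The simplest cases give equality. If $R$ is Cohen--Macaulay, then $\operatorname{depth}R_\mathfrak p=\dim R-\dim R/\mathfrak p$ for all $\mathfrak p$, and \eqref{eq:codim} follows from Proposition~\ref{prop:surj}(b). If $I$ is generated by a regular sequence of length $g$, then $\operatorname{grade}_RS=g$ and $\dim S=\dim R-g$. If $\operatorname{pd}_RS\le1$, then $I$ is a free ideal, hence zero or generated by one regular element, and we are in the previous case.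

Both terms on the left of \eqref{eq:codim} depend only on the closed set $V(I)$. So we look for a ring with components of different dimensions and a closed set containing a curve $P$ that lies only on the small component. Then $\operatorname{depth}R_P+\dim R/P<\dim R$, and \eqref{eq:codim} fails as long as the closed set has dimension $1$. The whole difficulty is to realize such a set as the support of a cyclic module of \emph{finite projective dimension}.

From now on until the end of Section~\ref{sec:cyclic}, $Q$ and $R$ are as in Theorem~\ref{thm:main}, $\mathfrak m$ is the maximal ideal of $R$, and $f=xu-yv$. Put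
\[
R_1=Q/(w,f),\qquad R_2=Q/(x,y,t)=k[[u,v,w]],\qquad R_0=Q/(w,x,y,t)=k[[u,v]].
\]
The hypersurface $R_1=k[[x,y,u,v,t]]/(f)$ is Cohen--Macaulay of dimension $4$. Further put
\[
a=u,\quad b=v-y,\quad c=x+w,\qquad P=(x,y,u,v,t),\quad P'=(x,y,u,v,w).
\]
Thus $R/P=k[[w]]$ and $R/P'=k[[t]]$: the primes $P$ and $P'$ are the $w$-axis, which lies on $\operatorname{Spec}R_2$, and the $t$-axis, which lies on $\operatorname{Spec}R_1$. Let $V=V(a,b,c)$ and $U=\operatorname{Spec}R\setminus V=D(a)\cup D(b)\cup D(c)$.

\begin{lemma}\label{lem:ring}
\begin{itemize}
\item[(a)] There is an exact sequence $0\to R\to R_1\oplus R_2\to R_0\to0$, and $\dim R=4$.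
\item[(b)] The sequence $a,b,c$ is regular on $R$, and $\operatorname{depth}R=3$.
\item[(c)] $V=V(P')=\{P',\mathfrak m\}$, and $\operatorname{depth}R_\mathfrak q\ge3$ for $\mathfrak q\in V$.
\item[(d)] $P$ is a closed point of $U$ with $a,b\in P$, and $R_P=k[[u,v,w]]_{(u,v)}$ is regular of dimension $2$, with residue field $\kappa(P)=k((w))$.
\item[(e)] $V(x,y,u,v)=\{P,P',\mathfrak m\}$. Hence at every $\mathfrak q\in U\setminus\{P\}$ one of $x,y,u,v$ is a unit.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $wA+fB\in(x,y,t)$, then $wA\in(x,y,t)$ because $f\in(x,y,t)$, and $A\in(x,y,t)$ because this ideal is prime and does not contain $w$. Hence $(w,f)\cap(x,y,t)=(f,wx,wy,wt)$. The sum of the two ideals is $(w,x,y,t)$. This gives the exact sequence, and $\dim R=\max\{\dim R_1,\dim R_2\}=4$.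

(b) A sequence in the maximal ideal is regular on a finite module $N\neq0$ if and only if its Koszul homology $H_i(-;N)$ vanishes for $i\ge1$. On $R_1$ the sequence $a,b,c$ is regular, because $R_1$ is Cohen--Macaulay and $R_1/(a,b,c)R_1=k[[y,t]]/(y^2)$ has dimension $1=4-3$. On $R_2$ it is the regular sequence $u,v,w$. On $R_0$ it is $u,v,0$, so $H_i(a,b,c;R_0)=0$ for $i\ge2$. For $i\ge1$ the exact sequence $H_{i+1}(a,b,c;R_0)\to H_i(a,b,c;R)\to H_i(a,b,c;R_1\oplus R_2)$ has zero ends. So $a,b,c$ is regular on $R$ and $\operatorname{depth}R\ge3$. A prime of $R$ that does not contain $w$ contains $x,y,t$; hence $(x,y,t)$ is a minimal prime, and $\operatorname{depth}R\le\dim R/(x,y,t)=3$.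

(c) We have $a,b,c\in P'$. Conversely, let a prime contain $u$, $v-y$ and $x+w$. It contains $x(x+w)=x^2$, hence $x$ and $w$. It contains $yv=xu$ and $y(v-y)$, hence $y^2$, hence $y$ and $v$. The depth bound follows from (b).

(d) By (c), $P\notin V$, and $V(P)=\{P,\mathfrak m\}$ meets $U$ only in $P$. Since $w$ is a unit in $R_P$, we have $x=y=t=0$ there, so $R_P=(R_2)_P$.

(e) The ring $R/(x,y,u,v)=k[[t,w]]/(tw)$ has three primes, which correspond to $P$, $P'$, $\mathfrak m$.
\end{proof}

The construction will prove the following statement.

\begin{proposition}\label{prop:ideal}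
There is an ideal $I\subset R$ with $\operatorname{pd}_RR/I<\infty$ and $V(I)=\{P,P',\mathfrak m\}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:ideal}]
Let $S=R/I$. Then $\dim S=1$, as $\dim R/P=\dim R/P'=1$. By Proposition~\ref{prop:surj}(b) and Lemma~\ref{lem:ring}(c),(d), $\operatorname{grade}_RS=\min\{\operatorname{depth}R_P,\operatorname{depth}R_{P'},\operatorname{depth}R\}=2$. Since $t\in P\setminus P'$, the prime $P'$ is minimal in $V(I)$, so $S_{P'}\ne0$ has finite length. The Auslander--Buchsbaum formula over $R_{P'}$ and over $R$ gives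
\[
3\le\operatorname{depth}R_{P'}=\operatorname{pd}_{R_{P'}}S_{P'}\le\operatorname{pd}_RS\le\operatorname{depth}R=3 .
\]
Hence $\operatorname{pd}_RS=3$ and $\operatorname{depth}S=0$. The rings $Q$ and $R$ are complete, so they have dualizing complexes. The map $\psi$ has finite flat dimension because $Q$ is regular, and $\varphi$ because $\operatorname{pd}_RS<\infty$. By Proposition~\ref{prop:surj}, $\operatorname{cmd}\psi=\operatorname{cmd}R=4-3$, $\operatorname{cmd}\varphi=3-2$ and $\operatorname{cmd}\varphi\psi=\operatorname{cmd}S=1-0$.
\end{proof}

Two first attempts show where the difficulty lies. The module $R/P$ has infinite projective dimension: otherwise the sequence $0\to R/P\xrightarrow{w}R/P\to k\to0$ would give $\operatorname{pd}_Rk<\infty$ and $R$ would be regular. The Koszul complex on $u,\,v-y,\,x$ is perfect and has homology supported in $V(x,y,u,v)=\{P,P',\mathfrak m\}$, but at $P$ it is the Koszul complex on $u,v,0$, which has $H_1\cong\kappa(P)$; it is not a resolution.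

The first attempt fails only at $\mathfrak m$, since $R_P$ is regular. So we keep $R/P$ on the open set $U$ and allow ourselves to change it along $V$. For a complex $X$ of $R$-modules let $X_U$ be the restriction to $U$ of the associated complex of quasi-coherent sheaves, and put $\mathcal K=(R/P)_U$, the sheaf supported at the closed point $P$ with stalk $\kappa(P)$. There are four steps: resolve $\mathcal K$ by vector bundles on $U$ (Section~\ref{sec:four}); find a perfect complex $F$ over $R$ with $F_U\simeq\mathcal K$ (Section~\ref{sec:extend}); modify $F$ along $V$ until it is a resolution of a module $M$ (Section~\ref{sec:module}); enlarge $M$ along $V$ to a cyclic module (Section~\ref{sec:cyclic}).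

\begin{remark}
The variable $t$ serves to raise the dimension of $R_1$. In the ring $R/(t)=k[[x,y,u,v,w]]/(f,wx,wy)$ both components have dimension $3$, the proof of Lemma~\ref{lem:ring}(b) shows that $a,b,c$ is still a regular sequence, and so this ring is Cohen--Macaulay and satisfies \eqref{eq:codim}. Adjoining $t$ to the component $R_1$ alone raises $\dim R$ to $4$, while $V$ grows from a point to a curve, which does not raise the dimension of $V\cup\{P\}$.
\end{remark}

\section{A four-term complex of vector bundles}\label{sec:four}

The idea is visible on each component separately. On the small component, $R/P=R_2/(u,v)$ is resolved by the Koszul complex on $v,u$. Adding the trivial complex $R_2\xrightarrow{=}R_2$ in degrees $0,-1$, we write it as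
\begin{equation}\label{eq:koszul2}
0\to R_2\xrightarrow{\ \binom{u}{-v}\ }R_2^2\xrightarrow{\ \left(\begin{smallmatrix}v&u\\0&0\end{smallmatrix}\right)\ }R_2^2\xrightarrow{\ (0\;\;1)\ }R_2\to0
\end{equation}
in degrees $2,1,0,-1$; its only homology is $R_2/(u,v)$, in degree $0$. The Koszul complex on $v,u$ over $R$ itself is useless, because $R/(u,v)$ has the quotient $k[[x,y,t]]$ of dimension $3$; in fact $\dim R/(p,q)\ge2$ for all $p,q\in\mathfrak m$. We need instead a continuation of \eqref{eq:koszul2} to the large component that is exact there, away from $V$. The middle matrix of \eqref{eq:koszul2} is the reduction modulo $(x,y)$ of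
\[
\Phi=\begin{pmatrix}v&u\\-x&-y\end{pmatrix},\qquad\det\Phi=ux-vy=0\ \text{ in }R .
\]
At a prime where one of $x,y,u,v$ is a unit, row and column operations bring $\Phi$ to the form $\operatorname{diag}(1,0)$, so its kernel and cokernel are free of rank one. On $U\cap\operatorname{Spec}R_1$ this holds at every point, by Lemma~\ref{lem:ring}(e), because $w\notin P$. The negative of the adjugate matrix, with columns $(y,-x)$ and $(u,-v)$, kills the image of $\Phi$ and lands in the kernel of $\Phi$, so it maps the cokernel to the kernel. Thus on the large component the two copies of $R_2$ at the ends of \eqref{eq:koszul2} become two copies of one line bundle. To define this line bundle on all of $U$, we must kill the summand $R_2/(u,v)$ of the cokernel on the small component, and we do so with one more relation.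

Let $\Lambda$ be the $R$-module with generators $\nu_0,\nu_1$ and relations
\[
v\nu_0=x\nu_1,\qquad u\nu_0=y\nu_1,\qquad w\nu_0=0 ,
\]
that is, the cokernel of $\left(\begin{smallmatrix}v&u&w\\-x&-y&0\end{smallmatrix}\right):R^3\to R^2$. Put $\mathcal L=\Lambda_U$.

\begin{proposition}\label{prop:four}
\begin{itemize}
\item[(a)] $\mathcal L$ is a line bundle on $U$.
\item[(b)] There is an exact sequence of $R$-modules $0\to R/P\to\operatorname{coker}\Phi\to\Lambda\to0$.
\item[(c)] The assignments $\nu_0\mapsto(y,-x)$, $\nu_1\mapsto(u,-v)$ define a homomorphism $j:\Lambda\to\ker\Phi$, and $j_U$ is an isomorphism.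
\end{itemize}
Thus the complex $0\to\mathcal L\xrightarrow{j}\mathcal O_U^2\xrightarrow{\Phi}\mathcal O_U^2\to\mathcal L\to0$ in degrees $2,1,0,-1$ has only one homology sheaf, namely $\mathcal K$ in degree $0$.
\end{proposition}

\begin{proof}
(a) The $2\times2$ minors of the presentation matrix are $ux-vy$, $wx$, $wy$, and all vanish in $R$. Its entries generate $P'$, so at each $\mathfrak q\in U$ some entry is a unit, by Lemma~\ref{lem:ring}(c). Row and column operations produce a matrix with a $1$ in the corner and zeros in the rest of its row and column; the remaining entries are minors, hence zero. So $\Lambda_\mathfrak q\cong R_\mathfrak q$.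

(b) Let $e_0,e_1$ be the generators of $\operatorname{coker}\Phi$, with relations $ve_0=xe_1$ and $ue_0=ye_1$. The kernel $N$ of $\operatorname{coker}\Phi\to\Lambda$ is generated by $we_0$. This element is killed by $x,y,t$, and also by $u$ and $v$, since $uwe_0=wye_1=0$ and $vwe_0=wxe_1=0$. So $N$ is a quotient of $R/P=k[[w]]$. At $P$ we have $x=y=0$, so $(\operatorname{coker}\Phi)_P=(R_P/(u,v))e_0\oplus R_Pe_1$, and $we_0\ne0$ there because $w$ is a unit. Hence $N_P\ne0$. Every proper quotient of $k[[w]]$ vanishes at $P$, so $N\cong R/P$.

(c) The relations of $\Lambda$ are respected: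
\[
v(y,-x)-x(u,-v)=(vy-xu,0)=0,\quad u(y,-x)-y(u,-v)=(0,yv-ux)=0,\quad w(y,-x)=0 .
\]
The image lies in $\ker\Phi$: the columns of $\Phi$ are $(v,-x)$ and $(u,-y)$, and
\[
y(v,-x)-x(u,-y)=(yv-xu,0)=0,\qquad u(v,-x)-v(u,-y)=(0,vy-ux)=0 .
\]
At $P$ the kernel of $\Phi$ is $\{(r,s):vr+us=0\}$, which is free on $(u,-v)=j(\nu_1)$ because $u,v$ is a regular sequence in $R_P$. At $\mathfrak q\in U\setminus\{P\}$ the kernel is free of rank one, say on $z$, and one of $(y,-x)$, $(u,-v)$ has a unit entry; writing that vector as $rz$ shows that $r$ is a unit. So at every point of $U$ the map $j$ is a surjection between free modules of rank one, hence an isomorphism.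
\end{proof}

\section{Extending $\mathcal K$ to a perfect complex}\label{sec:extend}

Let $D(U)$ be the derived category of $\mathcal O_U$-modules. Call an object of $D(U)$ \emph{extendable} if it is isomorphic to $F_U$ for some perfect complex $F$ over $R$. The sheaf $\mathcal K$ is built by cones from free sheaves and two copies of $\mathcal L$. Two things have to be settled: that extendable objects are closed under cones, although morphisms over $U$ need not come from morphisms over $R$; and how to handle $\mathcal L$, which is not free (Remark~\ref{rem:nontrivial}). What saves us is that $\mathcal L$ occurs in degrees $2$ and $-1$, of opposite parity.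

\subsection*{Koszul and \v Cech complexes}
For $z\in R$ let $K(z)=(R\xrightarrow{z}R)$ in degrees $1,0$, and let $K_n=K(a^n)\otimes K(b^n)\otimes K(c^n)$ for $n\ge1$. Then $K_n$ lives in degrees $0,\dots,3$, $H_0(K_n)$ is generated by the class of $1$, $K_n^*\cong K_n[-3]$, and $(K_n)_\mathfrak q\simeq0$ for $\mathfrak q\in U$. The maps $K(z^{n+1})\to K(z^n)$ that are the identity in degree $0$ and multiplication by $z$ in degree $1$ induce maps $K_{n+1}\to K_n$ that are the identity in degree $0$. Let $K_n^+$ be obtained from $K_n$ by deleting the term $R$ in degree $0$ and shifting by $-1$, and let $\varepsilon_n:K_n^+\to R$ be given by the first differential of $K_n$. The cone of $\varepsilon_n$ is isomorphic to $K_n$, so $(\varepsilon_n)_U$ is an isomorphism in $D(U)$. The composition $K_{n+1}^+\to K_n^+\xrightarrow{\varepsilon_n}R$ is $\varepsilon_{n+1}$.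

The colimit of $R\xrightarrow{z}R\xrightarrow{z}\cdots$ is $R_z$, where $r$ in the $n$th copy is sent to $r/z^n$. Hence $\operatorname{colim}_nK(z^n)^*\cong(R\to R_z)$ in degrees $0,-1$, and
\[
\operatorname{colim}_nK_n^*\cong\check K:=(R\to R_a)\otimes(R\to R_b)\otimes(R\to R_c).
\]
The terms of $\check K$ in negative degrees form a subcomplex $\check C[-1]$ with quotient $R$, where
\[
\check C=(R_a\oplus R_b\oplus R_c\to R_{ab}\oplus R_{ac}\oplus R_{bc}\to R_{abc})
\]
in degrees $0,-1,-2$ is the \v Cech complex of the affine cover $D(a),D(b),D(c)$ of $U$, and $\operatorname{colim}_n(K_n^+)^*\cong\check C$. For every complex $X$ of $R$-modules we obtain a long exact sequence, natural for maps of complexes,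
\begin{equation}\label{eq:les}
\cdots\to H_i(\check K\otimes X)\to H_i(X)\to H_i(\check C\otimes X)\to H_{i-1}(\check K\otimes X)\to\cdots ,
\end{equation}
whose middle map is, up to sign, induced by the augmentation $R\to\check C$. We recall two standard facts. First, \v Cech complexes of the cover compute the cohomology of quasi-coherent sheaves on $U$; so $H^i(U,\mathcal F)=0$ for quasi-coherent $\mathcal F$ and $i\ge3$, and for bounded $X$ the complex $\check C\otimes X$ represents $\mathbf R\Gamma(U,X_U)$. Second, for perfect $F,G$ and $X=F^*\otimes G=\operatorname{Hom}_R(F,G)$ there are identifications, natural in $F$,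
\begin{equation}\label{eq:homs}
\operatorname{Hom}_{D(R)}(F,G)=H_0(X),\qquad\operatorname{Hom}_{D(U)}(F_U,G_U)=H_0(\mathbf R\Gamma(U,X_U))=H_0(\check C\otimes X),
\end{equation}
under which restriction to $U$ is induced by the augmentation.

\subsection*{Cones}
A function on $D(a)$ becomes a function on $\operatorname{Spec}R$ after multiplication by a power of $a$. The next lemma is the analogue for $U$, with $\varepsilon_n$ in place of $a^n$.

\begin{lemma}\label{lem:morph}
Let $F,G$ be perfect complexes over $R$ and $\phi:F_U\to G_U$ a morphism in $D(U)$. There are $n\ge1$ and a map of complexes $g:K_n^+\otimes F\to G$ with $g_U=\phi\circ(\varepsilon_n\otimes F)_U$ in $D(U)$. Consequently the extendable objects are closed under shifts, finite direct sums, cones and fibers.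
\end{lemma}

\begin{proof}
Put $X=F^*\otimes G$ and $X_n=(K_n^+)^*\otimes X\cong\operatorname{Hom}_R(K_n^+\otimes F,G)$. The $X_n$ form a direct system, and the $\varepsilon_n$ induce compatible maps $X\to X_n$. By \eqref{eq:homs}, $\phi$ is a class in $H_0(\check C\otimes X)$, and its image $\phi_n\in H_0(\check C\otimes X_n)$ is $\phi\circ(\varepsilon_n\otimes F)_U$. By \eqref{eq:les}, $\phi_n$ comes from $H_0(X_n)$ if and only if its image $o_n\in H_{-1}(\check K\otimes X_n)$ is zero. By naturality the $o_n$ are the images of one class in $H_{-1}(\check K\otimes X)$, so they define an element of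
\[
\operatorname{colim}_nH_{-1}(\check K\otimes X_n)=H_{-1}(\check K\otimes\check C\otimes X).
\]
This group is zero. Indeed $\check K\otimes\check C\otimes X$ has a finite filtration whose quotients are sums of shifts of $\check K\otimes R_z\otimes X$, with $z$ a nonempty product of elements among $a,b,c$; and $\check K\otimes R_z$ is contractible, because one of its three factors becomes $R_z\xrightarrow{=}R_z$. So $o_n=0$ for some $n$, which gives $g$.

Since $(\varepsilon_n\otimes F)_U$ is an isomorphism, the cone of $\phi$ is isomorphic to the restriction of the perfect complex $\operatorname{cone}(g)$. Shifts and sums of perfect complexes are perfect, and fibers are shifts of cones.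
\end{proof}

\subsection*{The line bundle}

\begin{remark}\label{rem:nontrivial}
The bundle $\mathcal L$ is not trivial; this is not used below. As $a^n,b^n,c^n$ is a regular sequence, $H_i(\check K)=\operatorname{colim}_nH_{i+3}(K_n)=0$ for $i\ne-3$, so \eqref{eq:les} gives $\Gamma(U,\mathcal O_U)=R$. An isomorphism $\mathcal L\cong\mathcal O_U$ would send $\nu_0,\nu_1$ to elements $p,q\in R$ with $V(p,q)\subseteq V$. Since $\dim V=1$, one of $p,q$ would be a unit, so $\nu_0$ or $\nu_1$ would generate $\mathcal L$. But $\Lambda/R\nu_0=R/(x,y)$ and $\Lambda/R\nu_1=R/(u,v,w)$ are not supported in $V$.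
\end{remark}

The bounded cohomological dimension of $U$ makes $\mathcal L$ a direct summand of an extendable object, and a cone removes the complementary summand at the price of doubling $\mathcal L$.

\begin{lemma}\label{lem:double}
The object $\mathcal L\oplus\mathcal L[1]$ is extendable.
\end{lemma}

\begin{proof}
Let $W=(W_2\to W_1\to W_0)$ be the beginning of a resolution of $\Lambda$ by finite free modules. The homology of $W_U$ is $\mathcal L$ in degree $0$ and a coherent sheaf $\mathcal S$ in degree $2$, so there is a triangle $\mathcal S[2]\to W_U\to\mathcal L\to\mathcal S[3]$. Since $\mathcal L$ is invertible, $\operatorname{Hom}_{D(U)}(\mathcal L,\mathcal S[3])=H^3(U,\mathcal L^{-1}\otimes\mathcal S)=0$. A triangle whose third map is zero splits, so $W_U\simeq\mathcal L\oplus\mathcal S[2]$. The endomorphism $0\oplus\mathrm{id}$ of this extendable object has cone $\operatorname{cone}(0:\mathcal L\to\mathcal L)=\mathcal L\oplus\mathcal L[1]$. Apply Lemma~\ref{lem:morph}.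
\end{proof}

\begin{proposition}\label{prop:K}
The sheaf $\mathcal K$ is extendable.
\end{proposition}

\begin{proof}
Let $G=(R^2\xrightarrow{\Phi}R^2)$ in degrees $1,0$, let $h$ be the composition $G_U\to H_0(G_U)\to\mathcal L$, and let $\mathcal B$ be the fiber of $h$. By Proposition~\ref{prop:four}, $H_0(h)$ is surjective with kernel $\mathcal K$ and $H_1(G_U)\cong\mathcal L$. So the only homology sheaves of $\mathcal B$ are $H_1\cong\mathcal L$ and $H_0\cong\mathcal K$, and there is a triangle $\mathcal L[1]\xrightarrow{g}\mathcal B\to\mathcal K\to$. Each of the two cones that lead from $G_U$ to $\mathcal K$ involves one copy of $\mathcal L$, and we complete that copy to the extendable object $\mathcal L\oplus\mathcal L[1]$. The sum of the triangles $\mathcal B\to G_U\xrightarrow{h}\mathcal L\to$ and $\mathcal L\to0\to\mathcal L[1]\to$ shows that $\mathcal B\oplus\mathcal L$ is the fiber of $(h,0):G_U\to\mathcal L\oplus\mathcal L[1]$, so it is extendable by Lemmas~\ref{lem:morph} and~\ref{lem:double}. The extra summand $\mathcal L$ that appeared is exactly the one needed next: $\mathcal K$ is the cone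 of $g\oplus\mathrm{id}:\mathcal L[1]\oplus\mathcal L\to\mathcal B\oplus\mathcal L$, a morphism between extendable objects.
\end{proof}

\section{From a perfect complex to a module}\label{sec:module}

Call a perfect complex $F$ over $R$ \emph{admissible} if $F_\mathfrak q\simeq0$ for $\mathfrak q\in U\setminus\{P\}$ and $F_P\simeq\kappa(P)$. Proposition~\ref{prop:K} provides one. Since $R_P$ is regular of dimension $2$, an admissible $F$ satisfies $(F^*)_\mathfrak q\simeq0$ for $\mathfrak q\in U\setminus\{P\}$ and $(F^*)_P\simeq\mathbf R\mathrm{Hom}_{R_P}(\kappa(P),R_P)\simeq\kappa(P)[-2]$. We have no control over the homology of $F$ along $V$. The plan is to shorten $F$ from both ends by attaching Koszul complexes $K_n$, which vanish on $U$, until it lives in degrees $0,\dots,3$; then the depth of $R$ along $V$ forces acyclicity. That a homology class is killed by $a^n,b^n,c^n$ does not by itself give a map from $K_n$, and this is the point of the next lemma.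

\begin{lemma}\label{lem:kill}
Let $X$ be a perfect complex with $X_\mathfrak q\simeq0$ for $\mathfrak q\in U\setminus\{P\}$, and let $i$ be an integer with $H_i(X)_P=0$. There are $n,r$ and a map of complexes $K_n^r[i]\to X$ that is surjective on $H_i$.
\end{lemma}

\begin{proof}
As $a,b\in P$, the open sets $D(a)$ and $D(b)$ lie in $U\setminus\{P\}$, so $X_a$ and $X_b$ are acyclic. The terms of $\check C$ other than $R_c$ form a subcomplex whose tensor product with $X$ is therefore acyclic, and so $\check C\otimes X\simeq X_c$. The module $H_i(X)_c$ vanishes at every point of $D(c)\subseteq U$, so $H_i(\check C\otimes X)=0$. By \eqref{eq:les} the map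
\[
\operatorname{colim}_nH_i(\operatorname{Hom}_R(K_n,X))=H_i(\check K\otimes X)\to H_i(X)
\]
is surjective. It sends the class of a map $K_n[i]\to X$ to the image of $1\in H_i(K_n[i])$. Lift finitely many generators of $H_i(X)$; they can be represented with a common $n$, since the maps $K_{n+1}\to K_n$ send $1$ to $1$.
\end{proof}

\begin{proposition}\label{prop:module}
There is a finite $R$-module $M$ with $\operatorname{pd}_RM\le3$, $\operatorname{Supp}M\subseteq V\cup\{P\}$ and $M_P\cong\kappa(P)$.
\end{proposition}

\begin{proof}
Let $F$ be admissible.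

\emph{Step 1: we may assume $\inf F\ge0$.} Suppose $i=\inf F<0$. Then $H_i(F)_P=0$. Let $C$ be the cone of a map $K_n^r[i]\to F$ that is surjective on $H_i$. It is perfect and $C_\mathfrak q\simeq F_\mathfrak q$ for $\mathfrak q\in U$, so it is admissible. In the exact sequence $H_j(K_n^r[i])\to H_j(F)\to H_j(C)\to H_{j-1}(K_n^r[i])$ the last term is zero for $j\le i$, so $\inf C>i$. Repeat finitely many times.

\emph{Step 2: we may also assume $p:=-\inf F^*\le3$.} Suppose $p>3$. Then $-p\ne-2$, so $H_{-p}(F^*)_P=0$. Let $C$ be the cone of a map $K_n^r[-p]\to F^*$ that is surjective on $H_{-p}$; as in Step~1, $\inf C>-p$. Put $F'=C^*$. Dualizing gives a triangle $F'\to F\to K_n^r[p-3]\to$, so $F'$ is admissible, and $-\inf F'^*=-\inf C<p$. We must not lose Step~1. In the exact sequence $H_{j+1}(K_n^r[p-3])\to H_j(F')\to H_j(F)$ with $j<0$, the last term is zero, and so is the first, because $j+1\le0<p-3$. Hence $\inf F'\ge0$. Repeat finitely many times.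

\emph{Step 3: acyclicity.} Replace $F$ by a minimal complex. By Lemma~\ref{lem:depth}(e) it lives in degrees $0,\dots,3$. Suppose $s=\sup F\ge1$ and take $\mathfrak q\in\operatorname{Ass}H_s(F)$. Admissibility gives $\mathfrak q\in V$. By Lemma~\ref{lem:depth}(c), $\operatorname{depth}F_\mathfrak q=-s<0$. By Lemma~\ref{lem:depth}(d) and Lemma~\ref{lem:ring}(c), $\operatorname{depth}F_\mathfrak q\ge\operatorname{depth}R_\mathfrak q-3\ge0$, a contradiction. So $F$ is a free resolution of $M=H_0(F)$.
\end{proof}

Steps 1 and 2 use only that $V$ is defined by three elements; Step~2 cannot be pushed to $p=3$, where the inequality $0<p-3$ fails. Step~3 is where the regularity of $a,b,c$ enters. The argument closes because the number of equations of $V$ does not exceed the depth of $R$ along $V$.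

\section{From a module to a cyclic module}\label{sec:cyclic}

A homomorphism of rings requires a cyclic module. If $J$ is an ideal with $\operatorname{pd}_RR/J<\infty$ and $\theta:J\to M$ is a surjection with kernel $I$, then $0\to M\to R/I\to R/J\to0$ is exact, so $\operatorname{pd}_RR/I<\infty$ and $V(I)=\operatorname{Supp}M\cup V(J)$. So we need an ideal $J$ with $V(J)=V$ that has many generators and relations that are easy to satisfy in $M$. Our module is cyclic modulo a submodule $\Gamma$ supported in $V$, and it is killed by powers $\alpha,\beta$ of $a,b$, while a power $\gamma$ of $c$ kills only $\Gamma$.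

Suppose first that $M=Rm+\Gamma$ with $\Gamma$ generated by two elements $m_0,m_1$. Take $J=(\alpha,\beta,\gamma)$. Its relations are generated by the three Koszul relations, and the assignment $\alpha\mapsto m_0$, $\beta\mapsto m_1$, $\gamma\mapsto m$ respects them: $\beta m_0-\alpha m_1$, $\gamma m_0-\alpha m$ and $\gamma m_1-\beta m$ vanish term by term. For more generators we replace $(\alpha,\beta)$ by a power.

\begin{lemma}\label{lem:cyclic}
Let $\alpha,\beta,\gamma$ be a regular sequence in a local ring $R$, and let $M=Rm+\Gamma$ be a finite module with $\alpha M=\beta M=0$ and $\gamma\Gamma=0$. There is an ideal $J$ with $V(J)=V(\alpha,\beta,\gamma)$ and $\operatorname{pd}_RR/J<\infty$ that surjects onto $M$.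
\end{lemma}

\begin{proof}
Let $\mathfrak c=(\alpha,\beta)$. For $\ell\ge0$ the ideal $\mathfrak c^\ell$ is generated by $g_i=\alpha^{\ell-i}\beta^i$, $0\le i\le\ell$. We write relations as elements of a free module with basis $e_0,\dots,e_\ell$.

\emph{The relations among the $g_i$ are generated by $\beta e_i-\alpha e_{i+1}$, $0\le i<\ell$.} We use induction on $\ell$. For $\ell=0$ we have $g_0=1$, and there is no nonzero relation. Let $\ell\ge1$ and $\sum r_ig_i=0$. Then $r_\ell\beta^\ell\in(\alpha)$, so $r_\ell=\alpha s$ because $\beta$ is regular modulo $\alpha$. Adding $s(\beta e_{\ell-1}-\alpha e_\ell)$ to the relation, we may assume $r_\ell=0$. Canceling the regular element $\alpha$ gives $\sum_{i<\ell}r_i\alpha^{\ell-1-i}\beta^i=0$, and the induction hypothesis applies.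

\emph{The ideal $J$.} These relations have coefficients in $\mathfrak c$, so $\mathfrak c^i/\mathfrak c^{i+1}=\mathfrak c^i\otimes R/\mathfrak c$ is free over $R/\mathfrak c$ for every $i$. The module $R/\mathfrak c$ has finite projective dimension, by the Koszul resolution, and $\gamma$ is regular on it. Both properties pass to $R/\mathfrak c^\ell$, which is filtered by these free $R/\mathfrak c$-modules. Choose $\ell\ge1$ and generators $m_0,\dots,m_\ell$ of $\Gamma$, zeros allowed, and put $J=\mathfrak c^\ell+(\gamma)$. The exact sequence $0\to R/\mathfrak c^\ell\xrightarrow{\gamma}R/\mathfrak c^\ell\to R/J\to0$ gives $\operatorname{pd}_RR/J<\infty$, and $J$ has the same radical as $(\alpha,\beta,\gamma)$.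

\emph{The relations of $J$.} Let $e$ be a basis element mapping to $\gamma$, and let $\sum r_ie_i+se$ be a relation. Then $s\gamma\in\mathfrak c^\ell$, so $s=\sum s_ig_i$ for some $s_i$. Subtracting $\sum s_i(g_ie-\gamma e_i)$ leaves $\sum(r_i+\gamma s_i)e_i$, a relation among the $g_i$. So the relations of $J$ are generated by the $g_ie-\gamma e_i$ and the $\beta e_i-\alpha e_{i+1}$.

The surjection $e\mapsto m$, $e_i\mapsto m_i$ onto $M$ kills these relations: $g_im=0$ because $\ell\ge1$ gives $g_i\in\mathfrak c$, $\gamma m_i=0$, and $\beta m_i=\alpha m_{i+1}=0$. So it factors through $J$.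
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ideal}]
Let $M$ be as in Proposition~\ref{prop:module} and let $\Gamma$ be the kernel of $M\to M_P\cong\kappa(P)=k((w))$. Then $M/\Gamma$ is a nonzero finite $k[[w]]$-submodule of $k((w))$, so it is cyclic and killed by $a,b\in P$; write $M=Rm+\Gamma$. Since $\Gamma_P=0$, the finite module $\Gamma$ is supported in $V$, so $(a,b,c)^e\Gamma=0$ for some $e\ge1$. The elements $\alpha=a^{e+1}$, $\beta=b^{e+1}$, $\gamma=c^{e+1}$ form a regular sequence with $\alpha M=\beta M=0$ and $\gamma\Gamma=0$. Let $J\to M$ be the surjection of Lemma~\ref{lem:cyclic} and $I$ its kernel. As noted at the start of this section, $\operatorname{pd}_RR/I<\infty$ and $V(I)=\operatorname{Supp}M\cup V=\{P,P',\mathfrak m\}$.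
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Subadditivity and the failure of additivity}\label{sec:bounds}

We prove parts (a) and (b) of Theorem~\ref{thm:bounds}. The lower bound in (a) is (K3), and the last sentence of (b) is Proposition~\ref{prop:surj}(c). We use \emph{tensor evaluation}: if $X\in D^f_b(Q)$, $Y$ has bounded homology and $N$ is a $Q$-module of finite flat dimension, then the natural map
\[
\mathbf R\mathrm{Hom}_Q(X,Y)\otimes^{\mathbf L}_QN\to\mathbf R\mathrm{Hom}_Q(X,Y\otimes^{\mathbf L}_QN)
\]
is an isomorphism. To see this, represent $X$ by a complex of finite free modules bounded below, $Y$ by a bounded complex and $N$ by a bounded complex of flat modules; then all products involved are finite and the map is an isomorphism of complexes.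

\subsection*{The surjective case}
Let $\varphi$ be surjective with kernel $I$, let $C=D^Q\otimes^{\mathbf L}_QR\in D^f_b(R)$ and $E=C^\dagger$. By Lemma~\ref{lem:dual}, $\operatorname{cmd}\psi=\operatorname{amp}E$. By Proposition~\ref{prop:surj}(a) and adjunction,
\[
\operatorname{cmd}\varphi\psi=\operatorname{cmd}_S(C\otimes^{\mathbf L}_RS)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(C\otimes^{\mathbf L}_RS,D)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(S,E).
\]
We compute the two ends of $\mathbf R\mathrm{Hom}_R(S,E)$. Since $\operatorname{pd}_RS<\infty$, we have $\mathbf R\mathrm{Hom}_R(S,E)\simeq S^*\otimes^{\mathbf L}_RE$ with $S^*=\mathbf R\mathrm{Hom}_R(S,R)$, so by Lemma~\ref{lem:depth}(a) the infimum is $\inf E-\operatorname{pd}_RS$. At this end the contributions of $\psi$ and $\varphi$ add. By Lemma~\ref{lem:depth}(c),(b) the supremum is $-\min_{\mathfrak p\supseteq I}\operatorname{depth}E_\mathfrak p$, and to compare it with $\operatorname{grade}_RS$ we must relate $\operatorname{depth}E_\mathfrak p$ to $\operatorname{depth}R_\mathfrak p$. This is where the finite flat dimension of $\psi$ is used.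 Duality, adjunction and tensor evaluation give
\[
\mathbf R\mathrm{Hom}_R(E,E)\simeq\mathbf R\mathrm{Hom}_R(C,C)\simeq\mathbf R\mathrm{Hom}_Q(D^Q,D^Q\otimes^{\mathbf L}_QR)\simeq\mathbf R\mathrm{Hom}_Q(D^Q,D^Q)\otimes^{\mathbf L}_QR\simeq R .
\]
The last three isomorphisms show in $D(Q)$ that the natural map $R\to\mathbf R\mathrm{Hom}_R(C,C)$ is an isomorphism; this map is $R$-linear, so $\mathbf R\mathrm{Hom}_R(E,E)\simeq R$ in $D(R)$. Localizing and applying Lemma~\ref{lem:depth}(b), we get
\begin{equation}\label{eq:E}
E_\mathfrak p\ne0\quad\text{and}\quad\operatorname{depth}E_\mathfrak p=\operatorname{depth}R_\mathfrak p-\inf E_\mathfrak p\qquad\text{for all }\mathfrak p\in\operatorname{Spec}R .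
\end{equation}
Therefore
\[
\operatorname{cmd}\varphi\psi=\operatorname{pd}_RS-\inf E-\min_{\mathfrak p\supseteq I}(\operatorname{depth}R_\mathfrak p-\inf E_\mathfrak p).
\]
Subtracting this from $\operatorname{cmd}\psi+\operatorname{cmd}\varphi=\sup E-\inf E+\operatorname{pd}_RS-\operatorname{grade}_RS$ gives the formula in (b). Both summands in the bracket are nonnegative: the first by Proposition~\ref{prop:surj}(b), the second because $E_\mathfrak p\ne0$ gives $\inf E_\mathfrak p\le\sup E_\mathfrak p\le\sup E$. This proves the upper bound in (a) for surjective $\varphi$. It also shows that additivity holds exactly when a single prime $\mathfrak p\supseteq I$ satisfies both $\operatorname{depth}R_\mathfrak p=\operatorname{grade}_RS$ and $\inf E_\mathfrak p=\sup E$.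

\begin{example}
In Theorem~\ref{thm:main} we may take $E=D$ normalized. Then $\sup E=\dim R=4$ by Lemma~\ref{lem:dual}, and $\inf E_\mathfrak p=\operatorname{depth}R_\mathfrak p+\dim R/\mathfrak p$ by \eqref{eq:E} and \eqref{eq:depthD}. The depths at $P,P',\mathfrak m$ are $2,3,3$, so the bracket equals $0+1$ at $P$, $1+0$ at $P'$ and $1+1$ at $\mathfrak m$. Each summand vanishes at some prime, but not at the same one.
\end{example}

\subsection*{Reduction to the surjective case}
Let $\varphi$ be arbitrary. For $X\in D^f_b(S)$ the definition gives $\dim_SX=\sup_i\{\dim H_i(X)-i\}$, since $\inf X_\mathfrak q$ is the least $i$ with $\mathfrak q\in\operatorname{Supp}H_i(X)$. Hence $\dim X$ does not change under the flat base change $S\to\widehat S$, and neither does $\operatorname{depth}X$, because $\mathbf R\mathrm{Hom}_{\widehat S}(l,X\otimes_S\widehat S)\simeq\mathbf R\mathrm{Hom}_S(l,X)\otimes_S\widehat S$. So we may assume that $S$ is complete. By \cite{AFH}, $\varphi$ then factors as $R\xrightarrow{\iota}R'\xrightarrow{\varphi'}S$ with $\iota$ flat and local, $\bar R=R'/\mathfrak mR'$ regular, and $\varphi'$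 surjective. The rings $R'$, $\bar R$ and $S$ have the residue field $l$. We check that the pair $(\iota\psi,\varphi')$ satisfies the hypotheses of the theorem and has the same three defects.

\emph{Finite flat dimension.} The map $\iota\psi$ has finite flat dimension as $\iota$ is flat. Further $S\otimes^{\mathbf L}_{R'}l\simeq(S\otimes^{\mathbf L}_{R'}\bar R)\otimes^{\mathbf L}_{\bar R}l$. Here $S\otimes^{\mathbf L}_{R'}\bar R\simeq S\otimes^{\mathbf L}_Rk$ has bounded homology because $\varphi$ has finite flat dimension, and $\operatorname{pd}_{\bar R}l<\infty$ because $\bar R$ is regular. So $\operatorname{Tor}^{R'}_i(S,l)=0$ for $i\gg0$, and $\operatorname{pd}_{R'}S<\infty$.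

\emph{The complex $D'=D\otimes_RR'$ is dualizing for $R'$.} For $X\in D^f_b(R)$, adjunction and tensor evaluation give $\mathbf R\mathrm{Hom}_{R'}(X\otimes_RR',D')\simeq\mathbf R\mathrm{Hom}_R(X,D)\otimes_RR'$. For $X=D$ this shows that $R'\to\mathbf R\mathrm{Hom}_{R'}(D',D')$ is an isomorphism. For $X=k$ it shows that $\mathbf R\mathrm{Hom}_{R'}(\bar R,D')$ is a shift of $\bar R$. Hence $\mathbf R\mathrm{Hom}_{R'}(l,D')\simeq\mathbf R\mathrm{Hom}_{\bar R}(l,\mathbf R\mathrm{Hom}_{R'}(\bar R,D'))$ has bounded homology, as $\bar R$ is regular. A complex $Y\in D^f_b(R')$ has finite injective dimension if $\mathbf R\mathrm{Hom}_{R'}(l,Y)$ has bounded homology, so $D'$ does.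

\emph{The defects.} We have $\operatorname{cmd}\varphi'=\operatorname{cmd}_S(D'\otimes^{\mathbf L}_{R'}S)=\operatorname{cmd}_S(D\otimes^{\mathbf L}_RS)=\operatorname{cmd}\varphi$. By (K2) and (K1), $\operatorname{cmd}\iota\psi=\operatorname{cmd}\psi+\operatorname{cmd}\bar R=\operatorname{cmd}\psi$. Finally $\varphi'(\iota\psi)=\varphi\psi$.

So the upper bound in (a) follows from the surjective case. If one of $\operatorname{cmd}\psi$, $\operatorname{cmd}\varphi$ is $0$, the two bounds in (a) coincide. This proves (a) and (b).

\section{The triples that occur}\label{sec:triples}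

Necessity in Theorem~\ref{thm:bounds}(c) is part (a). For sufficiency we show that the set of triples is closed under addition, and we exhibit generators. Fix a field $k$. Consider pairs $(R,S)$, where $R=Q/\mathfrak a$ is a quotient of a power series ring $Q$ over $k$ in finitely many variables by a proper ideal, and $S=R/I\ne0$ with $\operatorname{pd}_RS<\infty$. By Proposition~\ref{prop:surj}, the surjections $\psi:Q\to R$ and $\varphi:R\to S$ satisfy
\[
(\operatorname{cmd}\psi,\operatorname{cmd}\varphi,\operatorname{cmd}\varphi\psi)=\tau(R,S):=(\operatorname{cmd}R,\ \operatorname{pd}_RS-\operatorname{grade}_RS,\ \operatorname{cmd}S).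
\]
For $A=k[[X]]/\mathfrak a$ and $B=k[[Z]]/\mathfrak b$, with $X,Z$ finite sets of variables, let $A\hat\otimes B=k[[X,Z]]/(\mathfrak a,\mathfrak b)=A\otimes_{k[[X]]}B[[X]]$. The ordinary tensor product over a field is exact in each variable; the next lemma is the substitute for $\hat\otimes$. We use the local criterion for flatness: if $B\to B'$ is a local homomorphism, $k$ the residue field of $B$ and $N'$ a finite $B'$-module with $\operatorname{Tor}^B_1(N',k)=0$, then $N'$ is flat over $B$.

\begin{lemma}\label{lem:flat}
For every finite $A$-module $N$ the module $N_B=N\otimes_A(A\hat\otimes B)$ is flat over $B$. In particular $A\hat\otimes B$ is flat over $A$ and over $B$, and $\operatorname{cmd}(A\hat\otimes B)=\operatorname{cmd}A+\operatorname{cmd}B$.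
\end{lemma}

\begin{proof}
The variables $X$ form a regular sequence on $B[[X]]$, so the Koszul resolution of $k$ over $k[[X]]$ gives $\operatorname{Tor}_1^{k[[X]]}(B[[X]],k)=0$, and $B[[X]]$ is flat over $k[[X]]$. Let $H$ be a resolution of $N$ by finite free $k[[X]]$-modules. Then $H\otimes_{k[[X]]}B[[X]]$ is a resolution of $N_B=N\otimes_{k[[X]]}B[[X]]$ by finite free $B[[X]]$-modules, which are flat over $B$. Since $B[[X]]\otimes_Bk=k[[X]]$, we get $\operatorname{Tor}^B_i(N_B,k)=H_i(H)=0$ for $i>0$, so $N_B$ is flat over $B$. The case $N=A$ shows that $B\to A\hat\otimes B$ is flat with closed fiber $A$; flatness over $A$ follows by symmetry, and the formula from \eqref{eq:flat}.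
\end{proof}

\begin{lemma}\label{lem:add}
For pairs $(R',S')$ and $(R'',S'')$ as above, $(R,S)=(R'\hat\otimes R'',S'\hat\otimes S'')$ is such a pair, and $\tau(R,S)=\tau(R',S')+\tau(R'',S'')$.
\end{lemma}

\begin{proof}
The first and third entries are additive by Lemma~\ref{lem:flat}. Let $F',F''$ be the minimal free resolutions of $S'$ over $R'$ and of $S''$ over $R''$, and put $F=(F'\otimes_{R'}R)\otimes_{R''}F''$, a minimal perfect complex over $R$.

\emph{Projective dimension.} As $R$ is flat over $R'$, the complex $F'\otimes_{R'}R$ resolves $S'\otimes_{R'}R$, so $F\simeq(S'\otimes_{R'}R)\otimes_{R''}F''$. As $S'\otimes_{R'}R$ is flat over $R''$ by Lemma~\ref{lem:flat}, this is a resolution of $(S'\otimes_{R'}R)\otimes_{R''}S''=S$. So $F$ is the minimal free resolution of $S$, and $\operatorname{pd}_RS=\operatorname{pd}_{R'}S'+\operatorname{pd}_{R''}S''$.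

\emph{Grade.} Let $g'=\operatorname{grade}_{R'}S'=-\sup F'^*$ and $g''=\operatorname{grade}_{R''}S''=-\sup F''^*$. We have $F^*\cong(F'^*\otimes_{R'}R)\otimes_{R''}F''^*$, and we need its top homology, which is why flatness of $N_B$ is needed for all $N$. Filter this bounded double complex by the degree $p$ in $F''^*$. The terms of $F''^*$ are free over $R''$, and the modules $H_q(F'^*\otimes_{R'}R)=H_q(F'^*)\otimes_{R'}R$ are flat over $R''$ by Lemma~\ref{lem:flat}. So there is a convergent spectral sequence
\[
E^2_{p,q}=\bigl(H_q(F'^*)\otimes_{R'}R\bigr)\otimes_{R''}H_p(F''^*)\ \Rightarrow\ H_{p+q}(F^*),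
\]
and $E^2_{p,q}=0$ unless $p\le-g''$ and $q\le-g'$. Hence $H_i(F^*)=0$ for $i>-g'-g''$. In total degree $-g'-g''$ only the corner term $(p,q)=(-g'',-g')$ can be nonzero, and the differentials $E^r_{p,q}\to E^r_{p-r,q+r-1}$, $r\ge2$, into and out of it have zero source or target. So the corner term is $H_{-g'-g''}(F^*)$. It is nonzero, because its tensor product with $k$ over $R$ is $(H_{-g'}(F'^*)\otimes_{R'}k)\otimes_k(H_{-g''}(F''^*)\otimes_{R''}k)$, which is nonzero by Nakayama's lemma. Thus $\operatorname{grade}_RS=g'+g''$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(c)]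
Let $B=k[[x,y]]/(x^2,xy)$. Then $\dim B=1$, and $\operatorname{depth}B=0$ because $x\ne0$ is killed by the maximal ideal. So $\tau(B,B)=(1,0,1)$. Over $k[[x,y]]$ the module $B$ has projective dimension $2$ by the Auslander--Buchsbaum formula, and grade $1$, the depth at the prime $(x)$; so $\tau(k[[x,y]],B)=(0,1,1)$. Also $\tau(k,k)=(0,0,0)$, and Theorem~\ref{thm:main} gives a pair with $\tau=(1,1,1)$. If $\max\{a,b\}\le c\le a+b$, put $m=a+b-c$. Then $0\le m\le\min\{a,b\}$ and
\[
(a,b,c)=m(1,1,1)+(a-m)(1,0,1)+(b-m)(0,1,1),
\]
so $(a,b,c)$ is realized by Lemma~\ref{lem:add}.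
\end{proof}

In particular $\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi$ can be any integer $m\ge0$, for example with all three defects equal to $m$.

\begin{thebibliography}{9}

\bibitem{AFH}
Avramov, Foxby and B.~Herzog, \emph{Structure of local homomorphisms}, J.~Algebra \textbf{164} (1994).

\bibitem{CM}
\emph{Cohen--Macaulay properties of ring homomorphisms}, \texttt{http://www.math.unl.edu/\textasciitilde lavramov2/papers/cohen-macaulay.pdf}.

\bibitem{RD}
Hartshorne, \emph{Residues and Duality}.

\end{thebibliography}
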